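\title{Anti-Sidorenko orientations of long paths in tournaments}

\begin{abstract}
A digraph $D$ is tournament anti-Sidorenko if its homomorphism density in every tournamenton is at most $2^{-e(D)}$. It was conjectured that a $\frac12-o(1)$ fraction of the orientations of a long path have this property. We show that the fraction converges to a constant $p^*$ with $0.4315<p^*<0.4336$, namely the probability that a power series with independent standard normal coefficients is nonnegative on $[0,4/\pi^2]$. To each orientation we attach a polynomial whose nonnegativity on $[0,4/\pi^2]$ is necessary for the property, and is sufficient for all but an exponentially small fraction of the orientations.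
\end{abstract}

\section{Introduction}\label{sec:intro}

For a digraph $D$ and a tournament $T$, let $t_D(T)$ be the fraction of the $v(T)^{v(D)}$ maps $V(D)\to V(T)$ that send every arc of $D$ to an arc of $T$; here $v(\cdot)$ and $e(\cdot)$ count vertices and arcs. Suppose that $D$ is an orientation of a graph and that the arcs of $T$ are directed by independent fair coins. An injective map then respects each arc of $D$ with probability $\frac12$, independently, so the expected value of $t_D(T)$ is $2^{-e(D)}+O(1/v(T))$. We ask for which $D$ this value is extremal among all large tournaments.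

The error term disappears in the limit. A \emph{tournamenton} is a measurable function $W:[0,1]^2\to[0,1]$ with $W(x,y)+W(y,x)=1$ for all $x,y$, and the homomorphism density of $D$ in $W$ is
\[
t_D(W)=\int_{[0,1]^{V(D)}}\prod_{(u,v)\in E(D)}W(x_u,x_v)\,dx .
\]
A finite tournament $T$ gives a step tournamenton $W_T$: split $[0,1]$ into $v(T)$ equal parts, set $W_T$ equal to $1$ or $0$ on the off-diagonal blocks according to the arcs of $T$, and equal to $\frac12$ on the diagonal blocks. Then $t_D(W_T)=t_D(T)+O(1/v(T))$. A single arc has density exactly $\frac12$ in every tournamenton, and $W\equiv\frac12$ gives $t_D(W)=2^{-e(D)}$ for every $D$. The digraph $D$ is \emph{tournament anti-Sidorenko} if $t_D(W)\le2^{-e(D)}$ for all tournamentons $W$, and \emph{tournament Sidorenko} if $t_D(W)\ge2^{-e(D)}$ for all $W$. We usually drop the word ``tournament''. A tournamenton is \emph{regular} if $\int_0^1W(x,y)\,dy=\frac12$ for almost every $x$.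

The following facts are known. Every directed path is anti-Sidorenko and every alternating path is Sidorenko. A directed cycle of length $\ell$ is anti-Sidorenko if $4\nmid\ell$, and has neither property if $4\mid\ell$. For the path $P_k$ on $k$ vertices, which has $2^{k-1}$ labeled orientations, a theorem of He, Mani, Nie and Tung states that for large $k$ the fraction of Sidorenko orientations is at most $0.99998^k$. For the opposite property, the following was posed in \cite{pcmi}.

\begin{quote}
\textbf{Conjecture.} The fraction of the $2^{k-1}$ orientations of $P_k$ that are tournament anti-Sidorenko tends to $\frac12$ as $k\to\infty$.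
\end{quote}

We disprove this and find the true limit. Throughout, $n=k-1$ and
\[
a=\frac{4}{\pi^2}\approx0.40528 .
\]
Label the vertices of $P_k$ by $0,\dots,n$ and call $\{i-1,i\}$ the $i$-th edge. An orientation is a sign vector $s\in\{\pm1\}^n$, where $s_i=+1$ if the $i$-th edge is directed from $i-1$ to $i$; we write $D_s$ for the oriented path. For integers $i,j$ with $2\le 2j\le i\le n$, let $\sigma_{i,j}$ be the product of the $2j$ consecutive signs ending at $s_i$, and sum these products over all positions:
\[
\sigma_{i,j}=\prod_{l=i-2j+1}^{i}s_l,\qquad Q_j=\sum_{i=2j}^{n}\sigma_{i,j},\qquad g_s(\lambda)=\sum_{1\le j\le n/2}(-1)^{j-1}Q_j\,\lambda^{j-1}.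
\]
We set $Q_j=0$ for $2j>n$. Let $\xi_0,\xi_1,\dots$ be independent standard normal variables and $G(\lambda)=\sum_{j\ge0}\xi_j\lambda^j$. Since $\mathbb E\sum_j|\xi_j|a^j<\infty$, the series converges uniformly on $[0,a]$ almost surely. Define
\[
p^*=\Pr\bigl(G(\lambda)\ge0\ \text{ for all }\lambda\in[0,a]\bigr).
\]

\begin{theorem}\label{thm:limit}
The fraction of orientations of $P_k$ that are tournament anti-Sidorenko converges to $p^*$ as $k\to\infty$, and
\[
0.4315<\frac12-\frac1{2\pi}\operatorname{artanh}\frac4{\pi^2}\ \le\ p^*\ \le\ \frac12-\frac1{2\pi}\arcsin\frac4{\pi^2}<0.4336 .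
\]
In particular the conjecture is false.
\end{theorem}

The limit comes from a criterion in terms of $g_s$. One direction holds for every orientation, the other for almost all of them.

\begin{theorem}\label{thm:nec}
If $D_s$ is tournament anti-Sidorenko, then $g_s\ge0$ on $[0,a]$.
\end{theorem}

\begin{theorem}\label{thm:suff}
There are absolute constants $c>0$ and $k_0$ such that for every $k\ge k_0$, all but at most $e^{-ck}2^{k-1}$ orientations $s$ of $P_k$ have the following two properties.
\begin{enumerate}
\item[(i)] $D_s$ is tournament anti-Sidorenko if and only if $g_s\ge0$ on $[0,a]$.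
\item[(ii)] If $g_s\ge0$ on $[0,a]$, then $t_{D_s}(W)=2^{-n}$ holds only for regular $W$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:runs} expands the density of $D_s$ in a sequence of moments of $W$ and explains the guess $\frac12$. Section~\ref{sec:nec} proves Theorem~\ref{thm:nec}, and Section~\ref{sec:gauss} shows that $g_s/\sqrt n$ behaves like $G$ for random $s$; these three sections already disprove the conjecture. Sections~\ref{sec:norm}--\ref{sec:end} prove Theorem~\ref{thm:suff} and complete Theorem~\ref{thm:limit}.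

\section{The run expansion}\label{sec:runs}

Fix a tournamenton $W$ and put $A=2W-1$, so that $A(x,y)=-A(y,x)$ and $|A|\le1$. We let $A$ act on $L^2[0,1]$ by $(Af)(x)=\int_0^1A(x,y)f(y)\,dy$. Antisymmetry gives $\langle f,Ah\rangle=-\langle Af,h\rangle$, and the Cauchy--Schwarz inequality gives $\|A\|\le1$ for the operator norm. The $i$-th edge contributes the factor $W(x_{i-1},x_i)$ or $W(x_i,x_{i-1})=1-W(x_{i-1},x_i)$, which in both cases is $\frac12(1+s_iA(x_{i-1},x_i))$. Hence
\begin{equation}\label{eq:u}
u_n=u_n(s,W):=2^nt_{D_s}(W)=\int\prod_{i=1}^n\bigl(1+s_iA(x_{i-1},x_i)\bigr)\,dx_0\cdots dx_n ,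
\end{equation}
and $D_s$ is anti-Sidorenko if and only if $u_n(s,W)\le1$ for all $W$. For $1\le i\le n$ let $u_i$ be the same quantity for the first $i$ edges, and set $u_0=u_{-1}=1$.

Let $\mathbf 1$ be the constant function $1$. The \emph{moments} of $W$ are $m_j=\|A^j\mathbf 1\|^2$. Moving factors of $A$ across the inner product gives $\langle\mathbf 1,A^r\mathbf 1\rangle=(-1)^r\langle A^r\mathbf 1,\mathbf 1\rangle$ and $\langle\mathbf 1,A^{2j}\mathbf 1\rangle=(-1)^j\langle A^j\mathbf 1,A^j\mathbf 1\rangle$, so
\begin{equation}\label{eq:moments}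
\langle\mathbf 1,A^r\mathbf 1\rangle=0\quad(r\text{ odd}),\qquad\langle\mathbf 1,A^{2j}\mathbf 1\rangle=(-1)^jm_j .
\end{equation}
We have $m_0=1$ and $m_{j+1}\le\|A\|^2m_j\le m_j$. The first moment measures irregularity: with the out-degree $d(x)=\int W(x,y)\,dy$, which has mean $\frac12$, we have $A\mathbf 1=2d-1$ and $m_1=4\int(d-\frac12)^2$. So $m_1=0$ exactly when $W$ is regular.

A \emph{run} is a set of $2j$ consecutive edges $\{i-2j+1,\dots,i\}$ with $2\le2j\le i\le n$, and its \emph{weight} is
\[
\gamma_{i,j}=(-1)^jm_j\,\sigma_{i,j}.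
\]
A family of runs is \emph{separated} if any two of its runs are disjoint and have at least one edge between them.

\begin{lemma}\label{lem:expansion}
\begin{enumerate}
\item[(a)] $u_n$ is the sum, over all separated families of runs, of the product of the weights of the runs in the family; the empty family contributes $1$. There are at most $2^n$ such families.
\item[(b)] For $i\ge1$, \ $u_i=u_{i-1}+\sum_{1\le j\le i/2}\gamma_{i,j}\,u_{i-2j-1}$.
\item[(c)] For $i\ge1$, \ $0\le u_i\le2u_{i-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}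
(a) Expand the product in \eqref{eq:u} over the subsets $S\subseteq\{1,\dots,n\}$ of edges at which the term $s_iA$ is chosen. Split $S$ into maximal intervals of consecutive edges. Different intervals involve disjoint sets of vertices, so the integral factorizes, and an interval of $r$ edges contributes the product of its signs times $\langle\mathbf 1,A^r\mathbf 1\rangle$. By \eqref{eq:moments} only the sets $S$ whose maximal intervals all have even length survive. These correspond bijectively to separated families.

(b) Apply (a) to the first $i$ edges. The families that do not cover edge $i$ contribute $u_{i-1}$. In the others, edge $i$ ends a run of some length $2j$; edge $i-2j$, if it exists, is uncovered; and the remaining runs form an arbitrary separated family in the first $i-2j-1$ edges. The convention $u_{-1}=1$ covers the case $i=2j$.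

(c) Every factor in \eqref{eq:u} lies in $[0,2]$. Bound the last factor by $2$.
\end{proof}

The families with one run contribute the \emph{linear term}
\begin{equation}\label{eq:L}
L=\sum_{i,j}\gamma_{i,j}=-\sum_{j\ge1}(-1)^{j-1}Q_j\,m_j .
\end{equation}
A family with at least two runs contributes at most $m_1^2$ in absolute value, because $m_j\le m_1\le1$. Hence
\begin{equation}\label{eq:first}
|u_n-1-L|\le2^nm_1^2 .
\end{equation}

\begin{example}\label{ex:short}
Two separated runs need five edges, so $u_n=1+L$ for $n\le4$:
\[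
u_2=1-m_1s_1s_2,\qquad u_3=1-m_1(s_1s_2+s_2s_3),\qquad u_4=1-m_1Q_1+m_2Q_2 .
\]
For $n=4$, $Q_1$ is odd, $|Q_2|=1$ and $m_2\le m_1$. So for $n\le4$ we have $u_n\le1$ when $Q_1\ge0$ and $u_n\ge1$ when $Q_1\le0$. The orientation $s=(+,+,-)$ has $u_3=1$ for every $W$; thus property (ii) of Theorem~\ref{thm:suff} does not hold for all orientations of all paths. For an alternating path of any length, $\sigma_{i,j}=(-1)^j$, so every weight equals $m_j\ge0$ and $u_n\ge1$.
\end{example}

\subsection*{The guess one half}
The sign $\sigma_{i,1}=s_{i-1}s_i$ is $+1$ if the path runs through vertex $i-1$ and $-1$ if that vertex is a source or a sink, so $Q_1=g_s(0)$ compares the two kinds of internal vertices. Every term of the expansion other than $1$ and $-m_1Q_1$ is at most $\|A\|^2m_1$ in absolute value, since $m_j\le\|A\|^2m_1$ for $j\ge2$ and $m_1^2\le\|A\|^2m_1$. Therefore $|u_n-1+m_1Q_1|\le2^n\|A\|^2m_1$. If $W$ is not regular and $\|A\|^2<2^{-n}$, then $u_n-1$ has the sign of $-Q_1$ whenever $Q_1\ne0$. Near $W\equiv\frac12$ the sign of $Q_1$ thus decides, and $Q_1\ge0$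 is necessary for the anti-Sidorenko property. For uniformly random $s$ the signs $\sigma_{2,1},\dots,\sigma_{n,1}$ are independent and uniform, so $\Pr(Q_1\ge0)\to\frac12$. This is where the conjectured value comes from.

The constant tournamenton is not the only case of equality, however. If $W$ is regular, then all $m_j$ with $j\ge1$ vanish and $u_n=1$ for every $s$. So the inequality $u_n\le1$ has to be tested near \emph{every} regular tournamenton. Near one whose operator norm is not small, $m_1$ is small but the ratios $m_{j+1}/m_j$ need not be. If the moments are geometric, $m_j=\varepsilon\lambda^{j-1}$ for $j\ge1$, then \eqref{eq:L} reads $L=-\varepsilon g_s(\lambda)$. This is why $g_s$ is the right object, and the question becomes which ratios $\lambda$ occur.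

\section{Perturbing the circular tournamenton}\label{sec:nec}

To get geometric moments with ratio $\lambda$ we want a regular kernel with an eigenfunction $f$ of $-A^2$ of eigenvalue about $\lambda$, perturbed so that $A\mathbf 1$ becomes a small multiple of $f$. Take the circular kernel $A_0(x,y)=\operatorname{sgn}\sin2\pi(x-y)$, in which each point of the circle $\mathbb R/\mathbb Z$ beats the half circle behind it. Let $f_1(x)=\cos2\pi x$ and $f_2(x)=\sin2\pi x$.

\begin{lemma}\label{lem:family}
Let $\theta\in[0,1)$ and $0<2\eta\le1-\theta$. Then $A(x,y)=\theta A_0(x,y)+\eta\,(f_1(x)-f_1(y))$ defines a tournamenton $W_{\theta,\eta}=\frac12(1+A)$, and its moments are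
\[
m_j=\varepsilon\lambda^{j-1}\quad(j\ge1),\qquad\text{where }\ \varepsilon=\tfrac12\eta^2,\quad\lambda=\theta^2a+\varepsilon .
\]
\end{lemma}

\begin{proof}
The kernel $A$ is antisymmetric and $|A|\le\theta+2\eta\le1$. Write $\chi(z)=\operatorname{sgn}\sin2\pi z$. For a $1$-periodic $h$ we have $(A_0h)(x)=\int_0^1\chi(z)h(x-z)\,dz$, and
\[
\int_0^1\chi=0,\qquad\int_0^1\chi f_1=0,\qquad\int_0^1\chi f_2=\int_0^1|\sin2\pi z|\,dz=\frac2\pi .
\]
The addition formulas for $\cos2\pi(x-z)$ and $\sin2\pi(x-z)$ give $A_0\mathbf 1=0$, $A_0f_1=\frac2\pi f_2$ and $A_0f_2=-\frac2\pi f_1$. The kernel $f_1(x)-f_1(y)$ maps $h$ to $\langle\mathbf 1,h\rangle f_1-\langle f_1,h\rangle\mathbf 1$, so it maps $\mathbf 1,f_1,f_2$ to $f_1,-\frac12\mathbf 1,0$. Together,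
\[
A\mathbf 1=\eta f_1,\qquad Af_1=\tfrac{2\theta}\pi f_2-\tfrac\eta2\mathbf 1,\qquad Af_2=-\tfrac{2\theta}\pi f_1 ,
\]
and hence $-A^2f_1=(\theta^2a+\frac12\eta^2)f_1=\lambda f_1$. Finally
\[
m_j=\eta^2\|A^{j-1}f_1\|^2=\eta^2\langle f_1,(-A^2)^{j-1}f_1\rangle=\tfrac12\eta^2\lambda^{j-1}.\qedhere
\]
\end{proof}

The factor $\theta<1$ serves two purposes: it leaves room for the perturbation under the constraint $|A|\le1$, and it moves $\lambda$ over the whole interval $[0,a)$ as $\eta\to0$.

\begin{example}\label{ex:seven}
Take the orientation $0\to1\to2\leftarrow3\leftarrow4\to5\to6$ of $P_7$, that is, $s=(+,+,-,-,+,+)$. Here $(\sigma_{2,1},\dots,\sigma_{6,1})=(+,-,+,-,+)$, so $Q_1=1$, and $u_6\le1$ for all $W$ with $\|A\|^2<2^{-6}$. All three products of four consecutive signs are $+1$, and so is the product of all six; thus $Q_2=3$, $Q_3=1$ and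
\[
g_s(\lambda)=1-3\lambda+\lambda^2 ,
\]
which is negative for $\frac12(3-\sqrt5)<\lambda\le a$, where $\frac12(3-\sqrt5)\approx0.382$. The separated families with more than one run are the pairs of runs of length $2$ ending at $(2,5)$, $(2,6)$, $(3,6)$, with sign products $-1,+1,-1$. Hence $u_6=1-m_1+3m_2-m_3-m_1^2$, and for $W_{\theta,\eta}$
\[
u_6=1-\varepsilon g_s(\lambda)-\varepsilon^2 .
\]
With $\theta=0.98$ and $\eta=0.01$ we get $\varepsilon=0.00005$ and $0.389<\lambda<a$, so $g_s(\lambda)<g_s(0.389)<-0.015$ and $u_6>1$. This orientation is not anti-Sidorenko. No shorter path has $Q_1>0$ and $g_s<0$ somewhere on $[0,a]$: for $n\le 3$ we have $g_s=Q_1$, for $n=4$ we have $g_s\ge1-a$, and for $n=5$, where $Q_1$ is even and $|Q_2|\le2$, we have $g_s\ge2-2a$.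
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:nec}]
Fix $\theta\in[0,1)$. For $W_{\theta,\eta}$ we have $m_1=\varepsilon$ and $L=-\varepsilon g_s(\theta^2a+\varepsilon)$. If $u_n\le1$, then \eqref{eq:first} gives $L\le2^n\varepsilon^2$, that is, $g_s(\theta^2a+\varepsilon)\ge-2^n\varepsilon$. Letting $\eta\to0$ with $n$ fixed gives $g_s(\theta^2a)\ge0$. So $g_s\ge0$ on $[0,a)$, and on $[0,a]$ by continuity.
\end{proof}

\section{The Gaussian limit and the value of $p^*$}\label{sec:gauss}

From now on $s$ is uniform in $\{\pm1\}^n$ whenever probabilities are taken. For $I\subseteq\{1,\dots,n\}$ the product $\prod_{l\in I}s_l$ is called the \emph{character} of $I$. Characters of distinct sets are orthonormal, and characters of nonempty sets have mean zero, because the product of two characters is the character of the symmetric difference. The $\sigma_{i,j}$ are characters of distinct nonempty sets. So the coefficients $Z_j=(-1)^{j-1}Q_j/\sqrt n$ of $g_s/\sqrt n$ are uncorrelated with $\mathbb EZ_j^2\le1$, and $\mathbb EZ_j^2\to1$ for fixed $j$. They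 are not independent, but each is a sum of local functions of $s$, which is enough for a central limit theorem.

\begin{proposition}\label{prop:gauss}
$\Pr\bigl(g_s\ge0\text{ on }[0,a]\bigr)\to p^*$ as $n\to\infty$.
\end{proposition}

We use three standard facts. A sequence $(X_i)$ is \emph{$r$-dependent} if $(X_i)_{i\le p}$ and $(X_i)_{i>p+r}$ are independent for every $p$. The central limit theorem of Hoeffding and Robbins \cite{hr} implies that if $(X_i)_{i\ge1}$ is stationary, bounded, centered and $r$-dependent, and $\varsigma^2=\mathbb EX_1^2+2\sum_{h=1}^r\mathbb EX_1X_{1+h}>0$, then $N^{-1/2}\sum_{i\le N}X_i$ converges in distribution to a centered normal variable of variance $\varsigma^2$. The Cram\'er--Wold device says that random vectors in $\mathbb R^J$ converge in distribution if every linear combination of their coordinates converges to the same combination for the limit vector. The approximation theorem \cite[Theorem~3.2]{bill} says, for real random variables: if $M_{n,J}\to M_{\infty,J}$ in distribution as $n\to\infty$ for each $J$, if $M_{\infty,J}\to M_\infty$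 in distribution as $J\to\infty$, and if $\lim_{J}\limsup_n\Pr(|M_{n,J}-M_n|\ge t)=0$ for each $t>0$, then $M_n\to M_\infty$ in distribution.

\begin{proof}
Fix $J$ and a nonzero vector $b\in\mathbb R^J$. For $i\ge2J$ put $X_i=\sum_{j\le J}b_j(-1)^{j-1}\sigma_{i,j}$. This is a fixed function of $s_{i-2J+1},\dots,s_i$, so $(X_i)$ is stationary, bounded and $2J$-dependent. By orthonormality $\mathbb EX_i=0$, $\mathbb EX_i^2=\sum_jb_j^2$, and $\mathbb EX_iX_{i'}=0$ for $i\ne i'$. The sum $\sqrt n\sum_{j\le J}b_jZ_j$ differs from $\sum_{i=2J}^nX_i$ by the terms with $i<2J$, which are bounded independently of $n$. Hence $\sum_jb_jZ_j$ converges to a centered normal variable of variance $\sum_jb_j^2$, and by Cram\'er--Wold $(Z_1,\dots,Z_J)\to(\xi_0,\dots,\xi_{J-1})$ in distribution.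

Let $M_n=\min_{[0,a]}g_s/\sqrt n$ and $M_\infty=\min_{[0,a]}G$, and let $M_{n,J}$ and $M_{\infty,J}$ be the minima over $[0,a]$ of the truncations $\sum_{j\le J}Z_j\lambda^{j-1}$ and $\sum_{j<J}\xi_j\lambda^j$. The minimum of a polynomial over $[0,a]$ is a continuous function of its $J$ coefficients, so $M_{n,J}\to M_{\infty,J}$ in distribution. Also
\[
\mathbb E|M_n-M_{n,J}|\le\sum_{j>J}a^{j-1}\,\mathbb E|Z_j|\le\frac{a^J}{1-a}
\]
for all $n$, and the same bound holds for $\mathbb E|M_\infty-M_{\infty,J}|$. By Markov's inequality the approximation theorem applies, and $M_n\to M_\infty$ in distribution.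

To pass to the events $\{M_n\ge0\}$ we need that $M_\infty$ has no atom at $0$. Write $G=\xi_0+H$ with $H(\lambda)=\sum_{j\ge1}\xi_j\lambda^j$. Then $M_\infty=\xi_0+\min_{[0,a]}H$ with independent summands, and $\xi_0$ has a density, so $M_\infty$ has no atoms. Therefore $\Pr(M_n\ge0)\to\Pr(M_\infty\ge0)=p^*$.
\end{proof}

\begin{remark}
Conditioning on $H$ gives $p^*=\mathbb E\,\Phi(\min_{[0,a]}H)$, where $\Phi$ is the standard normal distribution function. Since $\min H\le H(0)=0$, and $H(a)<0$ with probability $\frac12$, this shows $p^*<\frac12$ without computation.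
\end{remark}

The quantitative bounds rest on Sheppard's formula. Let $X,Y$ be jointly Gaussian, centered and nondegenerate, with correlation $\cos\psi$, $\psi\in[0,\pi]$. Then
\begin{equation}\label{eq:sheppard}
\Pr(X\ge0,\,Y\ge0)=\frac12-\frac{\psi}{2\pi},\qquad\Pr(XY<0)=\frac\psi\pi .
\end{equation}
Indeed, after scaling, $X$ and $Y$ are the inner products of a standard Gaussian vector in the plane with two unit vectors at angle $\psi$, and the direction of the Gaussian vector is uniform.

\begin{proposition}\label{prop:bounds}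
$0.4315<\frac12-\frac1{2\pi}\operatorname{artanh}a\le p^*\le\frac12-\frac1{2\pi}\arcsin a<0.4336$.
\end{proposition}

\begin{proof}
Since $\mathbb E\,G(\lambda)G(\mu)=\sum_j(\lambda\mu)^j=1/(1-\lambda\mu)$, the correlation of $G(\lambda)$ and $G(\mu)$ is
\[
\rho(\lambda,\mu)=\frac{\sqrt{1-\lambda^2}\sqrt{1-\mu^2}}{1-\lambda\mu}.
\]
For the upper bound, test only the endpoints. We have $\rho(0,a)=\sqrt{1-a^2}=\cos(\arcsin a)$, so \eqref{eq:sheppard} gives $p^*\le\Pr(G(0)\ge0,\,G(a)\ge0)=\frac12-\frac1{2\pi}\arcsin a$.

For the lower bound we estimate the probability of a sign change along a fine grid, in a parametrization that makes $\rho$ depend only on differences. If $\lambda=\tanh\alpha$ and $\mu=\tanh\alpha'$, then $\sqrt{1-\lambda^2}=1/\cosh\alpha$ and $1-\lambda\mu=\cosh(\alpha-\alpha')/(\cosh\alpha\cosh\alpha')$, so $\rho(\lambda,\mu)=1/\cosh(\alpha-\alpha')$. Let $\tau=\operatorname{artanh}a$, $h=\tau/2^r$ and $\lambda_p=\tanh(ph)$ for $0\le p\le2^r$. The function $\psi(t)=\arccos(1/\cosh t)$ has $\psi(0)=0$ and $\psi'(t)=1/\cosh t\le1$ for $t>0$, so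 $\psi(h)\le h$. By \eqref{eq:sheppard} and a union bound, some two consecutive values $G(\lambda_p),G(\lambda_{p+1})$ have opposite signs with probability at most $2^rh/\pi=\tau/\pi$. Otherwise all the values, which are almost surely nonzero, have the same sign, and by the symmetry $G\mapsto-G$ they are all positive with probability at least $\frac12-\frac\tau{2\pi}$. The grids are nested with dense union and $G$ is continuous, so the events $\{G(\lambda_p)\ge0\text{ for all }p\}$ decrease to $\{G\ge0\text{ on }[0,a]\}$ as $r\to\infty$. Hence $p^*\ge\frac12-\frac\tau{2\pi}$.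

For the numerical values use $0.40528<a<0.40529$ in the Taylor series:
\[
\arcsin a>a+\frac{a^3}6+\frac{3a^5}{40}+\frac{5a^7}{112}>0.41727,\qquad
\operatorname{artanh}a<a+\frac{a^3}3+\frac{a^5}5+\frac{a^7}{7(1-a^2)}<0.42998 .
\]
Dividing by $2\pi$ gives $\frac1{2\pi}\arcsin a>0.0664$ and $\frac1{2\pi}\operatorname{artanh}a<0.0685$.
\end{proof}

By Theorem~\ref{thm:nec} and the two propositions, the upper limit of the fraction of anti-Sidorenko orientations is at most $p^*<0.4336$. The conjecture is disproved at this point; the rest of the paper shows that $p^*$ is the limit.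

\section{The operator norm of a tournamenton}\label{sec:norm}

For the converse we first need to know that no tournamenton tests $g_s$ beyond $a$, and that non-geometric moments test nothing new. Both follow from a bound on $\|A\|$ that is attained by $A_0$, as $A_0f_1=\frac2\pi f_2$ shows.

\begin{lemma}\label{lem:norm}
For every tournamenton, $\|A\|\le2/\pi$. There is a probability measure $\nu$ on $[0,a]$ with $m_j=\int\lambda^j\,d\nu(\lambda)$ for all $j\ge0$. Consequently $m_j\le a^{j-1}m_1$ for $j\ge1$, and
\[
L=-\int\lambda\,g_s(\lambda)\,d\nu(\lambda).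
\]
In particular $L\le0$ for every $W$ if $g_s\ge0$ on $[0,a]$.
\end{lemma}

\begin{proof}
On complex $L^2[0,1]$ the operator $\mathrm iA$ is self-adjoint, and the norm of a bounded self-adjoint operator $S$ is $\sup_{\|f\|=1}|\langle f,Sf\rangle|$. So it suffices to bound $|\langle f,Af\rangle|$. Write $f=|f|e^{\mathrm i\varphi}$ with $\varphi$ real and measurable. Then
\[
\langle f,Af\rangle=\iint A(x,y)\,|f(x)||f(y)|\,e^{\mathrm i(\varphi(y)-\varphi(x))}\,dx\,dy .
\]
The cosine part of the exponential is symmetric in $x,y$ and integrates to zero against the antisymmetric $A$. Since $|A|\le1$,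
\[
|\langle f,Af\rangle|\le\iint|f(x)||f(y)|\,\bigl|\sin(\varphi(x)-\varphi(y))\bigr|\,dx\,dy .
\]
Insert the absolutely convergent Fourier series $|\sin t|=\frac2\pi-\frac4\pi\sum_{q\ge1}\frac{\cos2qt}{4q^2-1}$. All its nonconstant coefficients are negative, and each cosine makes a nonnegative contribution:
\[
\iint|f(x)||f(y)|\cos2q(\varphi(x)-\varphi(y))\,dx\,dy=\Bigl|\int|f|e^{2\mathrm iq\varphi}\Bigr|^2\ge0 .
\]
Hence $|\langle f,Af\rangle|\le\frac2\pi(\int|f|)^2\le\frac2\pi\|f\|^2$.

The operator $-A^2$ on real $L^2[0,1]$ is compact, because the kernel $A$ is square integrable; it is symmetric; and $\langle f,-A^2f\rangle=\|Af\|^2\in[0,a\|f\|^2]$. By the spectral theorem there is an orthonormal basis of eigenfunctions $\phi_r$ with eigenvalues $\lambda_r\in[0,a]$. Let $\nu$ put mass $\langle\mathbf 1,\phi_r\rangle^2$ at $\lambda_r$. The total mass is $\|\mathbf 1\|^2=1$, and $\int\lambda^j\,d\nu=\langle\mathbf 1,(-A^2)^j\mathbf 1\rangle=m_j$ by \eqref{eq:moments}. The bound on $m_j$ follows from $\lambda^j\le a^{j-1}\lambda$ on $[0,a]$, and the formula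 for $L$ from \eqref{eq:L}.
\end{proof}

\section{Nearly regular tournamentons}\label{sec:near}

Write $\varepsilon=m_1$. If $g_s\ge0$ on $[0,a]$ then $L\le0$, but this does not yet give $u_n\le1$: the error $2^n\varepsilon^2$ in \eqref{eq:first} is small only for exponentially small $\varepsilon$, and $L$ itself may be close to zero. We need the sign of the next term, for all $\varepsilon$ up to a constant that does not depend on $n$.

The pairs of runs of length $2$ show what to expect. Two such runs, ending at $i<i'$, are separated when $i'-i\ge3$. Expanding $Q_1^2$ and removing the diagonal and the pairs at distance $1$ and $2$, we find that they contribute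
\[
\varepsilon^2\sum_{i'-i\ge3}\sigma_{i,1}\sigma_{i',1}=\tfrac12(\varepsilon Q_1)^2-\tfrac12(n-1)\varepsilon^2-\varepsilon^2\sum_{l=1}^2\sum_{i=l+2}^n\sigma_{i,1}\sigma_{i-l,1}.
\]
The first term is the quadratic term of $e^{-\varepsilon Q_1}$. The second comes from $\sigma_{i,1}^2=1$; it is negative and of order $n\varepsilon^2$ for every $s$. The third is a sum of distinct characters, of order $\sqrt n\,\varepsilon^2$ for typical $s$. This suggests that $\log u_n$ is at most about $L-\frac12n\varepsilon^2$. So we expand $\log u_n$, whose errors will be of order $n\varepsilon^3$, and we require of $s$ that all correlations between nearby runs be small.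

For $j,j'\ge1$ and $l\ge0$ let $R_{j,j',l}=\sum_i\sigma_{i,j}\,\sigma_{i-l,j'}$, summed over all $i\le n$ with $i\ge2j$ and $i-l\ge2j'$. With weights that match the bound $m_j\le a^{j-1}\varepsilon$, put
\[
\Gamma(s)=\sum_{j<j'}a^{j+j'-2}|R_{j,j',0}|+\sum_{j,j'\ge1}\ \sum_{l=1}^{2j}a^{j+j'-2}|R_{j,j',l}| .
\]
This depends on $s$ only, not on $W$. We recall McDiarmid's inequality: if $\zeta_1,\dots,\zeta_N$ are independent and changing one argument of $F$ changes its value by at most $K$, then
\begin{equation}\label{eq:mcd}
\Pr\bigl(F(\zeta_1,\dots,\zeta_N)-\mathbb EF\ge t\bigr)\le\exp\bigl(-2t^2/(NK^2)\bigr)\qquad(t>0).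
\end{equation}

\begin{lemma}\label{lem:gamma}
There is an absolute constant $c_1>0$ such that $\Pr(\Gamma(s)>n/8)\le e^{-c_1n}$ for all large $n$.
\end{lemma}

\begin{proof}
Consider one of the sums $R_{j,j',l}$ in $\Gamma$. Its $i$-th term is the character of the symmetric difference of the integer intervals $(i-2j,i]$ and $(i-l-2j',i-l]$. This set is nonempty: it contains $i$ if $l\ge1$, and if $l=0$ the two intervals have different lengths. As $i$ varies the set is translated, so the characters are distinct, $\mathbb ER_{j,j',l}^2\le n$ and $\mathbb E|R_{j,j',l}|\le\sqrt n$. Each pair $(j,j')$ has at most $1+2j$ sums in $\Gamma$, so $\mathbb E\Gamma\le C\sqrt n$ with $C=\sum_{j,j'}a^{j+j'-2}(1+2j)<\infty$. A given sign $s_p$ lies in one of the two intervals for at most $2j+2j'$ values of $i$, so changing it changes $R_{j,j',l}$ by at most $4(j+j')$, and $\Gamma$ by at most $K=\sum_{j,j'}a^{j+j'-2}(1+2j)\,4(j+j')<\infty$. When $C\sqrt n\le n/16$, \eqref{eq:mcd} with $t=n/16$ gives the bound $\exp(-n/(128K^2))$.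
\end{proof}

\begin{lemma}\label{lem:near}
There is an absolute constant $\varepsilon_0>0$ such that if $n\ge4$, $\Gamma(s)\le n/8$ and $0<\varepsilon\le\varepsilon_0$, then $u_n>0$ and $\log u_n<L$.
\end{lemma}

\begin{proof}
Assume $\varepsilon\le\frac1{24}$. In this proof $O(\cdot)$ hides an absolute constant. By Lemma~\ref{lem:norm}, $|\gamma_{i,j}|\le a^{j-1}\varepsilon$. Let $\ell_i=\sum_{j\le i/2}\gamma_{i,j}$ be the total weight of the runs ending at $i$, so that $\ell_0=\ell_1=0$, $|\ell_i|\le\varepsilon/(1-a)$ and $\sum_{i=1}^n\ell_i=L$. The logarithm turns $u_n$ into a sum over the ratios of consecutive terms, so put $\delta_i=u_i/u_{i-1}-1$ for $i\ge0$. Then $\delta_0=\delta_1=0$.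

\emph{Step 1: $u_i>0$ and $|\delta_i|\le4\varepsilon\le\frac16$ for all $i$.} Suppose this holds for all indices below $i$. Dividing the recursion in Lemma~\ref{lem:expansion}(b) by $u_{i-1}$ and writing $u_{i-1}/u_{i-2j-1}$ as a product of $2j$ ratios, we get
\begin{equation}\label{eq:delta}
\delta_i=\sum_{j\le i/2}\gamma_{i,j}\prod_{l=1}^{2j}(1+\delta_{i-l})^{-1}.
\end{equation}
Each factor is at most $\frac65$, so the product is at most $1.44^j$. As $1.44a<0.584$,
\[
|\delta_i|\le\varepsilon\sum_{j\ge1}a^{j-1}1.44^j=\frac{1.44\,\varepsilon}{1-1.44a}<4\varepsilon ,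
\]
and $u_i=(1+\delta_i)u_{i-1}>0$.

\emph{Step 2: expansion of $\delta_i$ to second order.} Let $\phi(t)=\prod_{l=1}^{2j}(1+t\delta_{i-l})^{-1}$ for $t\in[0,1]$, and $y_l=\delta_{i-l}/(1+t\delta_{i-l})$, so $|y_l|\le4.8\varepsilon$. Then $\phi'=-\phi\sum_ly_l$ and
\[
0\le\phi''=\phi\Bigl[\Bigl(\sum_ly_l\Bigr)^2+\sum_ly_l^2\Bigr]\le1.44^j\cdot2(2j)^2(4.8\varepsilon)^2 .
\]
By Taylor's formula $\phi(1)=1-\sum_{l=1}^{2j}\delta_{i-l}+O(j^21.44^j\varepsilon^2)$. Insert this in \eqref{eq:delta}. Since $\sum_jj^2(1.44a)^j$ converges,
\begin{equation}\label{eq:second}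
\delta_i=\ell_i-\sum_{j\le i/2}\gamma_{i,j}\sum_{l=1}^{2j}\delta_{i-l}+O(\varepsilon^3).
\end{equation}
The middle term is at most $\sum_ja^{j-1}\varepsilon\cdot2j\cdot4\varepsilon=O(\varepsilon^2)$, so $\delta_i=\ell_i+O(\varepsilon^2)$ for all $i\ge0$. Replacing $\delta_{i-l}$ by $\ell_{i-l}$ in \eqref{eq:second} therefore costs $\sum_ja^{j-1}\varepsilon\cdot2j\cdot O(\varepsilon^2)=O(\varepsilon^3)$, and $\delta_i^2-\ell_i^2=(\delta_i-\ell_i)(\delta_i+\ell_i)=O(\varepsilon^3)$.

\emph{Step 3: summation.} For $t>-1$ we have $\log(1+t)\le t-\frac{t^2}2+\frac{t^3}3$, because the difference of the two sides vanishes at $0$ and has derivative $t^3/(1+t)$. Summing over $i$ and using Step~2, we obtain an absolute constant $C_1$ with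
\[
\log u_n=\sum_{i=1}^n\log(1+\delta_i)\le L-\sum_{i=1}^n\sum_{j\le i/2}\gamma_{i,j}\sum_{l=1}^{2j}\ell_{i-l}-\frac12\sum_{i=1}^n\ell_i^2+C_1n\varepsilon^3 .
\]
Substituting the definitions of $\ell_{i-l}$, $\ell_i$ and the weights, and summing over $i$ first,
\begin{align*}
\sum_{i}\sum_{j\le i/2}\gamma_{i,j}\sum_{l=1}^{2j}\ell_{i-l}&=\sum_{j,j'}\sum_{l=1}^{2j}(-1)^{j+j'}m_jm_{j'}R_{j,j',l},\\
\frac12\sum_i\ell_i^2&=\frac12\sum_i\sum_{j\le i/2}m_j^2+\sum_{j<j'}(-1)^{j+j'}m_jm_{j'}R_{j,j',0}.
\end{align*}
The terms with $j=1$ and $2\le i\le n$ show that $\frac12\sum_i\sum_{j\le i/2}m_j^2\ge\frac12(n-1)\varepsilon^2$. The terms containing an $R$ are together at most $\varepsilon^2\Gamma(s)$ in absolute value, since $m_jm_{j'}\le a^{j+j'-2}\varepsilon^2$. Hence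
\[
\log u_n\le L-\tfrac12(n-1)\varepsilon^2+\varepsilon^2\,\Gamma(s)+C_1n\varepsilon^3 .
\]
Put $\varepsilon_0=\min\{\frac1{24},\frac1{8C_1}\}$. For $\varepsilon\le\varepsilon_0$ and $\Gamma(s)\le n/8$ the last two terms are at most $\frac n8\varepsilon^2$ each, so $\log u_n\le L-(\frac n4-\frac12)\varepsilon^2<L$.
\end{proof}

The proofs of Lemmas~\ref{lem:gamma} and~\ref{lem:near} use Lemma~\ref{lem:norm} only to make the sums over $j$ converge geometrically, which the trivial bound $\|A\|\le1$ would not do. The exact value $2/\pi$ matters in one place: it makes the interval on which $g_s\ge0$ yields $L\le0$ equal to the interval in Theorem~\ref{thm:nec}.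

\section{Tournamentons far from regular}\label{sec:far}

For $m_1\ge\varepsilon_0$ the expansion is of no use, and $g_s$ plays no role: we show that $u_n$ is exponentially small for typical $s$. There are two obstacles. First, for fixed $W$ we have $\mathbb E_su_n=1$ by \eqref{eq:u}, so the first moment shows no decay. But $u_i$ is a nonnegative martingale in the signs, and its square root is a supermartingale that loses a fixed proportion whenever the martingale moves by a fixed proportion. Second, we need one set of good orientations that works for all $W$ at once. We start with a fixed $W$.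

\begin{lemma}\label{lem:sqrt}
Let $B\ge1$, let $W$ be a tournamenton and let $s$ be uniform in $\{\pm1\}^B$. Then
\[
\mathbb E\sqrt{u_B(s,W)}\le\bigl(1-m_1^2/128\bigr)^{\lfloor B/3\rfloor}.
\]
\end{lemma}

\begin{proof}
We may assume $m_1>0$, or use only the supermartingale property below. Let $\mathcal F_i$ be the $\sigma$-field generated by $s_1,\dots,s_i$. Let $w_i(y)$ be the integral defining $u_i$ with the last variable fixed at $x_i=y$, and $w_0=\mathbf 1$. Then $u_i=\langle\mathbf 1,w_i\rangle$ and $w_i(y)=\int w_{i-1}(x)(1+s_iA(x,y))\,dx$, so by antisymmetry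
\begin{equation}\label{eq:w}
w_i=u_{i-1}\mathbf 1-s_iAw_{i-1},\qquad u_i=u_{i-1}+s_iY_i,\qquad Y_i:=-\langle\mathbf 1,Aw_{i-1}\rangle .
\end{equation}
The increment $Y_i$ is $\mathcal F_{i-1}$-measurable. Since $u_i\ge0$ for both values of $s_i$, we have $|Y_i|\le u_{i-1}$. For $|y|\le1$,
\[
\Bigl[\tfrac12\bigl(\sqrt{1+y}+\sqrt{1-y}\bigr)\Bigr]^2=\tfrac12\bigl(1+\sqrt{1-y^2}\bigr)\le1-\tfrac{y^2}4\le\Bigl(1-\tfrac{y^2}8\Bigr)^2 .
\]
With $y=Y_i/u_{i-1}$ this gives, on the event $u_{i-1}>0$,
\begin{equation}\label{eq:loss}
\mathbb E\bigl[\sqrt{u_i}\,\big|\,\mathcal F_{i-1}\bigr]\le\sqrt{u_{i-1}}-\frac{Y_i^2}{8\,u_{i-1}^{3/2}} .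
\end{equation}
If $u_{i-1}=0$ then $u_i=0$. So $\sqrt{u_i}$ is a supermartingale.

A single increment can vanish; for instance $Y_1=0$. We therefore look two steps back. For $i\ge3$, apply the first formula in \eqref{eq:w} twice and use $\langle\mathbf 1,A\mathbf 1\rangle=0$ and $\langle\mathbf 1,A^2\mathbf 1\rangle=-m_1$:
\[
Y_i=s_{i-1}\langle\mathbf 1,A^2w_{i-2}\rangle=-s_{i-1}\bigl(m_1u_{i-3}+s_{i-2}\beta\bigr),\qquad\beta:=\langle\mathbf 1,A^3w_{i-3}\rangle .
\]
Here $\beta$ is $\mathcal F_{i-3}$-measurable. We have no control on its size, but the sign $s_{i-2}$ is independent of it, so the event $E=\{s_{i-2}\beta\ge0\}$ has conditional probability at least $\frac12$ given $\mathcal F_{i-3}$, and $|Y_i|\ge m_1u_{i-3}$ on $E$.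

Condition on $\mathcal F_{i-3}$, let $u=u_{i-3}$, and suppose $u>0$. On $E$ we have $0<m_1u\le|Y_i|\le u_{i-1}\le4u$, the last step by Lemma~\ref{lem:expansion}(c), so the loss in \eqref{eq:loss} is at least $m_1^2u^2/(8(4u)^{3/2})=m_1^2\sqrt u/64$. Off $E$ we use only the supermartingale property. Hence
\[
\mathbb E\bigl[\sqrt{u_i}\,\big|\,\mathcal F_{i-3}\bigr]\le\mathbb E\bigl[\sqrt{u_{i-1}}\,\big|\,\mathcal F_{i-3}\bigr]-\frac12\cdot\frac{m_1^2}{64}\sqrt u\le\Bigl(1-\frac{m_1^2}{128}\Bigr)\sqrt u .
\]
If $u=0$, both sides vanish. Apply this for $i=3,6,\dots,3\lfloor B/3\rfloor$, starting from $u_0=1$, and use the supermartingale property for the at most two remaining steps.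
\end{proof}

For each $W$ the lemma gives a small set of bad orientations, but the set depends on $W$. To remove the dependence we cut the path into blocks of bounded length $B$. Then $W$ enters only through the $2^B$ numbers $u_B(\omega,W)$, $\omega\in\{\pm1\}^B$, and $s$ enters only through the frequencies of the patterns $\omega$. Each cut costs a factor $2$, so the blocks must be long enough to pay for it. Fix an absolute integer $B$ with
\begin{equation}\label{eq:B}
\sqrt2\,\bigl(1-\varepsilon_0^2/128\bigr)^{\lfloor B/3\rfloor}\le\tfrac12 .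
\end{equation}
Let $N=\lfloor(n+1)/(B+1)\rfloor$. For $1\le q\le N$, the $q$-th \emph{block} consists of the edges $(q-1)(B+1)+1,\dots,(q-1)(B+1)+B$, and $s^{(q)}\in\{\pm1\}^B$ is the restriction of $s$ to it. The $q$-th block uses the vertices $(q-1)(B+1),\dots,q(B+1)-1$, so the blocks lie in the path and are vertex-disjoint. Let $f_\omega$ be the fraction of $q\in\{1,\dots,N\}$ with $s^{(q)}=\omega$. We call $s$ \emph{balanced} if $f_\omega\le\frac32\,2^{-B}$ for all $\omega\in\{\pm1\}^B$.

\begin{lemma}\label{lem:far}
There is an absolute constant $c_2>0$ such that for all large $n$: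
\begin{enumerate}
\item[(a)] $s$ fails to be balanced with probability at most $e^{-c_2n}$;
\item[(b)] if $s$ is balanced, then $u_n(s,W)<1$ for every $W$ with $m_1\ge\varepsilon_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $s^{(q)}$ are independent and uniform, $\mathbb Ef_\omega=2^{-B}$, and changing one $s^{(q)}$ changes $f_\omega$ by at most $1/N$. By \eqref{eq:mcd}, which here is Hoeffding's inequality, with $t=\frac12 2^{-B}$, and a union bound over $\omega$, the failure probability is at most $2^B\exp(-\frac12N4^{-B})$. Since $B$ is fixed and $N\ge(n-B+1)/(B+1)$, this is at most $e^{-c_2n}$ for large $n$.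

(b) From $n+1\le N(B+1)+B$ we see that fewer than $N+B$ edges lie outside the blocks. Bound their factors in \eqref{eq:u} by $2$. The remaining integral factorizes over the blocks, so
\[
u_n\le2^{N+B}\prod_{q=1}^Nu_B(s^{(q)},W)=2^B\Bigl(\prod_{q=1}^N\sqrt{2u_B(s^{(q)},W)}\Bigr)^2 .
\]
By the inequality of arithmetic and geometric means, balancedness, Lemma~\ref{lem:sqrt} and \eqref{eq:B},
\[
\prod_{q=1}^N\sqrt{2u_B(s^{(q)},W)}\le\Bigl(\sum_\omega f_\omega\sqrt{2u_B(\omega,W)}\Bigr)^N\le\Bigl(\tfrac32\,\mathbb E_\omega\sqrt{2u_B(\omega,W)}\Bigr)^N\le\bigl(\tfrac34\bigr)^N .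
\]
So $u_n\le2^B(\frac34)^{2N}$, which is less than $1$ for large $n$, uniformly in $W$.
\end{proof}

\begin{remark}
The transitive tournamenton, with $A(x,y)=\operatorname{sgn}(y-x)$, has $(A\mathbf 1)(x)=1-2x$ and $m_1=\frac13>\varepsilon_0$. So for large $n$ no balanced orientation is Sidorenko, in line with the theorem of He, Mani, Nie and Tung quoted in the introduction. This explains the asymmetry between the two properties: away from the regular tournamentons a typical orientation has density below $2^{-n}$, which excludes the Sidorenko property and leaves the anti-Sidorenko property to be decided near regularity.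
\end{remark}

\section{Proofs of Theorems~\ref{thm:suff} and~\ref{thm:limit}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:suff}]
Call $s$ exceptional if $\Gamma(s)>n/8$ or $s$ is not balanced. By Lemmas~\ref{lem:gamma} and~\ref{lem:far}(a), the exceptional orientations form a fraction at most $e^{-c_1n}+e^{-c_2n}$, which is at most $e^{-ck}$ for $c=\frac12\min\{c_1,c_2\}$ and $k$ large. Let $s$ be nonexceptional with $g_s\ge0$ on $[0,a]$, and let $W$ be any tournamenton.
\begin{itemize}
\item If $m_1=0$, that is, if $W$ is regular, then $u_n=1$.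
\item If $0<m_1\le\varepsilon_0$, then $\log u_n<L\le0$ by Lemmas~\ref{lem:near} and~\ref{lem:norm}.
\item If $m_1\ge\varepsilon_0$, then $u_n<1$ by Lemma~\ref{lem:far}(b).
\end{itemize}
So $D_s$ is anti-Sidorenko, with equality only for regular $W$. This proves (ii) and one implication of (i); the other implication is Theorem~\ref{thm:nec}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
By Theorem~\ref{thm:suff}(i), for $k\ge k_0$ the fraction of anti-Sidorenko orientations of $P_k$ differs from $\Pr(g_s\ge0\text{ on }[0,a])$ by at most $e^{-ck}$. The latter tends to $p^*$ by Proposition~\ref{prop:gauss}, and the bounds on $p^*$ are Proposition~\ref{prop:bounds}.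
\end{proof}

\begin{thebibliography}{9}

\bibitem{bill}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{hr}
Hoeffding and Robbins, 1948.

\bibitem{pcmi}
\emph{PCMI Open Problems II}, \texttt{https://github.com/zorkkoi/website}.

\end{thebibliography}
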